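\title{Emptiness is undecidable for restricted one-register machines}

\begin{abstract}
A one-register machine reads its input, a tuple of natural numbers, only by adding input values to a single integer register, subtracting them from it, and testing the sign of the register. It is restricted if every addition must produce a nonnegative value and every subtraction a nonpositive value. We prove that it is undecidable whether a nondeterministic restricted machine accepts some input, and that nonemptiness is $\Sigma^0_1$-complete; for deterministic restricted machines the problem is decidable. Undecidability persists for a bounded number of input variables, one initial state and at most one accepting run per input. In the proof, nondeterminism removes the restriction, and a deterministic unrestricted machine iterates a three-piece translation of an interval whose first-return maps obey a three-term recursion. This recognizes the orbit of a vector under a fixed matrix in $GL_3(\mathbb Z)$, and from that orbit one defines multiplication.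
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{One-register machines}

Let $\mathbb N=\{0,1,2,\dots\}$ and $\mathbb N_{>0}=\{1,2,\dots\}$. A \emph{one-register machine} consists of a finite set of states, some of them initial and some final, a finite set $P$ of input variables, and a finite set of instructions $(q,o,q')$, where $q,q'$ are states and the operation $o$ is an addition $+a$ or a subtraction $-a$ with $a\in P$, or one of the three tests ``negative'', ``zero'', ``positive''. An \emph{input} is a map $\gamma\colon P\to\mathbb N$. A \emph{configuration} is a pair $(q,r)$ of a state and a register value $r\in\mathbb Z$. The instruction $(q,o,q')$ takes $(q,r)$ to $(q',r+\gamma(a))$ if $o$ is $+a$, to $(q',r-\gamma(a))$ if $o$ is $-a$, and to $(q',r)$ if $o$ is a test. A test is \emph{enabled} in $(q,r)$ if $r$ has the stated sign. For additions and subtractions there are two conventions.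
\begin{itemize}
\item In an \emph{unrestricted} machine they are always enabled.
\item In a \emph{restricted} machine, $+a$ is enabled only if $r+\gamma(a)\ge 0$, and $-a$ is enabled only if $r-\gamma(a)\le 0$. These two conditions are the \emph{guards}.
\end{itemize}
A \emph{run} on $\gamma$ is a finite sequence of instructions that starts in a configuration $(q_0,0)$ with $q_0$ initial and in which each instruction is enabled in the configuration produced by the previous ones. The run is \emph{accepting} if it ends in a final state, and the machine \emph{accepts} $\gamma$ if it has an accepting run on $\gamma$. A machine is \emph{deterministic} if it has a single initial state and at most one instruction is enabled in every configuration. The \emph{emptiness problem} for a class of machines asks whether a given machine of the class accepts some input.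

It is known that the emptiness problem is decidable for deterministic restricted machines. The question studied here comes from \cite{PRR}: \emph{is the emptiness problem decidable for all restricted machines, deterministic or not?}

We assume throughout that no instruction leaves a final state. This loses nothing: deleting such instructions preserves determinism, and it does not change the accepted inputs, because an accepting run can be cut at its first final state.

\subsection{What the definitions allow}

\begin{example}\label{ex:div}
Take two variables $a,d$ and the machine that adds $a$ and then repeats the following: if the register is zero, enter the final state; if it is positive, subtract $d$. Let $\gamma(d)\ge1$. As an unrestricted machine it accepts exactly when $\gamma(d)$ divides $\gamma(a)$. As a restricted machine it accepts only when $\gamma(a)\in\{0,\gamma(d)\}$, because the first subtraction is not enabled unless $\gamma(a)\le\gamma(d)$. The guards forbid approaching $0$ in small steps: a subtraction never ends above $0$ and an addition never ends below $0$.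
\end{example}

Two general facts describe how little a machine sees. The first is that it does not see the scale of its input.

\begin{lemma}[Scaling]\label{lem:scale}
Let $M$ be a restricted or unrestricted machine, $\gamma$ an input and $t\in\mathbb N_{>0}$. Then $M$ accepts $\gamma$ if and only if it accepts $t\gamma$.
\end{lemma}

\begin{proof}
After any sequence of instructions, the register value on input $t\gamma$ is $t$ times the value on input $\gamma$, so the two values have the same sign. Tests and guards depend only on these signs. Hence $\gamma$ and $t\gamma$ have the same runs.
\end{proof}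

The second is that on a fixed input a restricted machine is a finite automaton.

\begin{lemma}[Fixed input]\label{lem:fixed}
There is an algorithm that decides, given a restricted machine $M$ and an input $\gamma$, whether $M$ accepts $\gamma$.
\end{lemma}

\begin{proof}
Let $m$ be the largest value of $\gamma$. If $r>m$, then $r-\gamma(a)>0$ for all $a$, so no subtraction is enabled; all additions and the tests ``positive'' are enabled, no other tests are, and the register stays above $m$. Symmetrically, if $r<-m$, then exactly the subtractions and the tests ``negative'' are enabled, and the register stays below $-m$. So all values above $m$ can be merged into one symbol and all values below $-m$ into another, and acceptance becomes reachability in a finite graph.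
\end{proof}

\begin{corollary}\label{cor:one}
Emptiness is decidable for restricted machines with one input variable.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:scale} such a machine accepts some input if and only if it accepts the value $0$ or the value $1$. Apply Lemma~\ref{lem:fixed}.
\end{proof}

These facts, and the deterministic case, suggest that emptiness should be decidable. The only arithmetic available is addition of input values, and only one number is stored. The natural way to compute a product $ny$ is to add $n$ repeatedly while counting up to $y$, which asks for two registers. The guess is nevertheless wrong: a product cannot be computed in this way, but a claimed product can be verified, with the help of auxiliary input variables.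

\subsection{Results}

Recall that a set is \emph{recursively enumerable} (r.e., or $\Sigma^0_1$) if some algorithm halts exactly on its elements. A set $E$ is \emph{$\Sigma^0_1$-complete} if it is r.e.\ and for each r.e.\ set $\mathcal W\subseteq\mathbb N_{>0}$ there is a computable map $f$ with $n\in\mathcal W\iff f(n)\in E$. Since there are r.e.\ sets that are not decidable, a $\Sigma^0_1$-complete set is undecidable.

\begin{theorem}\label{thm:main}
There is no algorithm which, given a restricted one-register machine, decides whether it accepts some input. Nonemptiness of restricted one-register machines is $\Sigma^0_1$-complete.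
\end{theorem}

\begin{theorem}\label{thm:refined}
\begin{enumerate}
\item[(1)] There is a constant $\kappa$ such that emptiness is undecidable already for restricted machines with at most $\kappa$ input variables, a single initial state, and at most one accepting run per input. For one input variable emptiness is decidable.
\item[(2)] Emptiness is undecidable for deterministic unrestricted machines.
\item[(3)] A set $\mathcal W\subseteq\mathbb N_{>0}^k$ is recursively enumerable if and only if there are a restricted machine and designated variables $b,b_e,b_1,\dots,b_k$ such that $(n_1,\dots,n_k)\in\mathcal W$ holds exactly when some accepted input $\gamma$ satisfies $\gamma(b_e)>\gamma(b)$ and $\gamma(b_i)-\gamma(b)=n_i\,(\gamma(b_e)-\gamma(b))$ for all $i$.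
\end{enumerate}
\end{theorem}

Together with the decidability of the deterministic restricted case, these statements show that neither hypothesis of that case can be dropped: by Theorem~\ref{thm:main} and part (1) determinism cannot even be weakened to uniqueness of the accepting run, and by part (2) the guards cannot be removed. In part (3) the numbers $n_i$ appear as ratios because of Lemma~\ref{lem:scale}; the shift by $\gamma(b)$ is the price of the guards, as Section~\ref{sec:guards} shows.

The only external result that we use is the DPRM theorem.

\begin{theorem}[Davis--Putnam--Robinson \cite{DPR}, Matiyasevich \cite{Mat}]\label{thm:dprm}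
Every r.e.\ set of tuples of positive integers has the form $\{\vec n:\exists\vec x\in\mathbb N_{>0}^r\ F(\vec n,\vec x)=0\}$, where $F$ is a polynomial with integer coefficients.
\end{theorem}

\subsection{Outline}

Section~\ref{sec:guards} simulates unrestricted machines by restricted ones; this is the only place where nondeterminism is used. From then on all machines are deterministic and unrestricted. Section~\ref{sec:checks} defines what it means for such a machine to define a relation between positive integers. Linear relations are definable, so by Theorem~\ref{thm:dprm} everything depends on defining multiplication. Sections \ref{sec:orbit} and \ref{sec:powers} contain the main idea: a machine follows an orbit of a piecewise translation of an interval, and the finitely many orbit points near $0$ certify that the parameter vector has the form $uA^mG$ for a fixed matrix $A$ and a fixed vector $G$, with $m$ unbounded. Section~\ref{sec:scal} turns this into the multiplication of a vector $A^mG$ by an arbitrary integer, and Section~\ref{sec:mul} turns that into the multiplication of two arbitrary integers. Section~\ref{sec:final} proves the theorems.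

\section{Removing the guards}\label{sec:guards}

A guard constrains only where a step ends. To add $\gamma(a)$ to a register value $r$, we therefore make two long steps in opposite directions whose lengths, $B$ and $B+\gamma(a)$, differ by $\gamma(a)$. If $B\ge|r|$, the first step reaches or crosses $0$, so its guard holds. The second step ends at $r+\gamma(a)$, and its guard prescribes the sign of this result. The machine guesses that sign and chooses the order of the two steps accordingly. For instance, the forbidden subtraction $3\to1$ is replaced, with $B=3$, by $3\to-2\to1$. The lengths are supplied by new input variables $b$ and $b_a$.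

\begin{lemma}\label{lem:guards}
From an unrestricted machine $M$ over $P$ one can construct a restricted machine $M'$ over $P'=\{b\}\cup\{b_a:a\in P\}$ with the following properties.
\begin{enumerate}
\item[(a)] If $M'$ accepts $\gamma'$, then $\gamma(a):=\gamma'(b_a)-\gamma'(b)\ge0$ for all $a\in P$, and $M$ accepts $\gamma$.
\item[(b)] If $M$ accepts $\gamma$, then for all large $B$ the machine $M'$ accepts the input $\gamma'(b)=B$, $\gamma'(b_a)=B+\gamma(a)$.
\item[(c)] If $M$ is deterministic, then $M'$ has a single initial state and at most one accepting run on each input.
\end{enumerate}
\end{lemma}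

\begin{proof}
The machine $M'$ has the states of $M$, the same final states, and new intermediate states. For each initial state $q_0$ of $M$ it has a new initial state, from which a fixed chain of instructions performs $-b,+b_a,-b_a,+b$ for each $a\in P$ in turn and ends in $q_0$. Starting from $0$, these four steps produce the values $-\gamma'(b)$, $\gamma'(b_a)-\gamma'(b)$, $-\gamma'(b)$, $0$, so their guards hold if and only if $\gamma'(b_a)\ge\gamma'(b)$. Tests of $M$ are copied. Each addition and each subtraction of $M$ is replaced by two chains with the same endpoints and fresh intermediate states, as follows; here $r$ is the register value before the chain, and $\gamma(a)=\gamma'(b_a)-\gamma'(b)$.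
\[
\begin{array}{c|c|l|c}
\text{operation of }M & \text{variant} & \text{operations of }M' & \text{sign condition}\\ \hline
+a & \text{(i)} & +b_a,\ -b,\ \text{test ``negative''} & r+\gamma(a)<0\\
+a & \text{(ii)} & -b,\ +b_a & r+\gamma(a)\ge0\\
-a & \text{(i)} & +b,\ -b_a & r-\gamma(a)\le0\\
-a & \text{(ii)} & -b_a,\ +b,\ \text{test ``positive''} & r-\gamma(a)>0
\end{array}
\]
In each row, the guard of the second step and the test, if there is one, hold together exactly when the sign condition holds. The guards of the first steps are, with $B=\gamma'(b)$,
\[
r+B+\gamma(a)\ge0,\qquad r-B\le0,\qquad r+B\ge0,\qquad r-B-\gamma(a)\le0,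
\]
and all four hold when $|r|\le B$.

(a) An accepting run of $M'$ consists of an initial chain followed by copied tests and completed chains. The initial chain gives $\gamma\ge0$ and leaves the register at $0$. Each completed chain changes the register by $\pm\gamma(a)$, exactly as the instruction it replaces. So the run projects to an accepting run of $M$ on $\gamma$.

(b) Take an accepting run of $M$ on $\gamma$ and let $B$ be at least the absolute value of every register value in it. For each addition or subtraction, exactly one of the two variants has its sign condition satisfied, and this variant can be completed because $|r|\le B$.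

(c) There is one initial chain. At a state of $M$ with register value $r$, a copied test or completed chain belongs to an instruction of $M$ that is enabled in this configuration, and there is at most one such instruction. The sign conditions of its two variants exclude each other, so at most one variant can be completed. Hence two accepting runs on the same input agree until one of them ends. It ends in a final state, which no instruction leaves, so the other run ends there too.
\end{proof}

The two tests in the table serve only part (c): without them both variants could be completed when the result is $0$. The machine $M'$ is in general not deterministic even if $M$ is, since for $|r|\le B$ the first steps of both variants are enabled; the wrong guess is discovered one or two steps later.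

\section{Checks and definable relations}\label{sec:checks}

From now on machines are unrestricted. In such a machine, whether an instruction is enabled depends only on the state and the sign of the register. A state from which three tests with three different signs leave is therefore a deterministic three-way branch.

A \emph{check} is a deterministic unrestricted machine with exactly one final state in which every accepting run ends with register value $0$. It \emph{passes} the inputs it accepts. The concatenation of two checks is obtained by identifying the final state of the first with the initial state of the second. It is deterministic because no instruction of the first check leaves its final state, and it passes an input if and only if both checks do. We say that $K$ \emph{checks $C$ under the precondition $D$} if, for all inputs that satisfy $D$, the check $K$ passes exactly when $C$ holds. A check of $D$ followed by a check of $C$ under $D$ is a check of $D\wedge C$.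

A \emph{linear form} is an expression $L=\sum_i c_ia_i$ with $c_i\in\mathbb Z$ and $a_i\in P$; we use the same letter for its value on an input. To add $L$ to the register, perform $|c_i|$ times $+a_i$ or $-a_i$ according to the sign of $c_i$; subtraction is the addition of $-L$. To \emph{compare} the register with $L$, subtract $L$, branch on the sign, and add $L$ again in each branch: the register is restored and the state records the outcome. Two basic checks follow.
\begin{itemize}
\item[(C1)] Each of $L\ge0$, $L>0$, $L=0$ has a check: add $L$, continue only on the permitted signs, subtract $L$, and stop.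
\item[(C2)] For linear forms $D,L$, the condition $D\mid L$ has a check under the precondition $D\ge1$, $L\ge0$: this is the loop of Example~\ref{ex:div}, which adds $L$, subtracts $D$ while the register is positive, and stops only if it reaches $0$.
\end{itemize}

By Lemma~\ref{lem:scale} no check can express $x=1$. We therefore reserve a variable $e$ as a unit and, for now, consider only inputs with $\gamma(e)=1$; Section~\ref{sec:final} removes this assumption. We also allow auxiliary variables, which emptiness quantifies existentially.

\begin{definition}\label{def:definable}
A relation $\rho\subseteq\mathbb N_{>0}^k$ is \emph{definable} if there is a check $K$, whose variables include distinct variables $e,x_1,\dots,x_k$, such that for all $\vec n\in\mathbb N_{>0}^k$: $\vec n\in\rho$ if and only if $K$ passes some input $\gamma$ with $\gamma(e)=1$ and $\gamma(x_i)=n_i$ for all $i$.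
\end{definition}

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(a)] For integers $c_0,\dots,c_k$, the relations $c_0+\sum_ic_ix_i=0$, $\ \ge0$ and $\ >0$ are definable.
\item[(b)] Let $\rho_1,\dots,\rho_h$ be definable and let $\rho(x_1,\dots,x_k)$ be the relation
\[
\exists z_1,\dots,z_l\in\mathbb N_{>0}:\ \rho_1(\vec y_1)\wedge\dots\wedge\rho_h(\vec y_h),
\]
where each $\vec y_j$ is a tuple of letters taken from the $x_i$ and $z_i$, repetitions allowed. Then $\rho$ is definable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply (C1) to the linear form $c_0e+\sum_ic_ix_i$.

(b) Let $K_j$ define $\rho_j$. In $K_j$ keep $e$, rename the designated variables to the letters of $\vec y_j$, and rename the auxiliary variables so that different $K_j$ share none of them. Renaming preserves determinism, and the renamed check behaves on $\gamma$ as $K_j$ does on the input read off through the renaming. Concatenate the checks $z_i>0$ with the renamed $K_j$. Since the auxiliary variables can be chosen independently for each $j$, the result passes some input with $\gamma(e)=1$, $\gamma(x_i)=n_i$ if and only if positive values of the $z_i$ exist for which every $\rho_j(\vec y_j)$ holds.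
\end{proof}

Our goal is Proposition~\ref{prop:mul}: the relation $z=ny$ is definable.

\section{A three-piece translation and its first-return map}\label{sec:orbit}

A deterministic loop moves the register by a translation that depends on the interval in which the register lies. The simplest bounded example has two pieces: for $v_0\ge v_1\ge1$, the rotation $y\mapsto y-v_1 \bmod v_0$ of $\{0,\dots,v_0-1\}$ subtracts $v_1$ if $y\ge v_1$ and adds $v_0-v_1$ otherwise. The orbit of $0$ consists of the multiples of $\gcd(v_0,v_1)$, so it reveals this one number and nothing else. With a third piece the orbit carries much more information.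

All intervals below are sets of integers. Call $V=(v_0,v_1,v_2)\in\mathbb Z^3$ \emph{ordered} if $v_0\ge v_1\ge v_2\ge1$. Vectors are denoted by capital letters and their coordinates by the corresponding small letters. For ordered $V$ define $T_V\colon[0,v_0)\to[0,v_0)$ by
\[
T_V(y)=\begin{cases} y-v_1,& y\ge v_1,\\ y-v_2,& v_2\le y<v_1,\\ y+v_0-v_2,& y<v_2,\end{cases}
\]
and let $O(V)=\{T_V^j(0):j\ge0\}$ be the orbit of $0$. The map descends in long steps $v_1$, then in short steps $v_2$, and then jumps to the top. It need not be injective, so the orbit of $0$ need not return to $0$. A machine can compare the register with finitely many fixed multiples of a unit, so it can observe the part of the orbit in a fixed window at $0$.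

\begin{definition}
A \emph{pattern} is a pair $(c,S)$ with $c\ge1$ and $0\in S\subseteq[0,c)$. An ordered vector $V$ \emph{has the pattern} $(c,S)$, written $V\models(c,S)$, if $T_V^j(0)=0$ for some $j\ge1$ and $O(V)\cap[0,c)=S$.
\end{definition}

\begin{itemize}
\item[(C3)] Let $(c,S)$ be a pattern and $u,v_0,v_1,v_2$ linear forms. The condition $V/u\models(c,S)$ has a check under the precondition that $u\ge1$, that $V$ is ordered and that $u$ divides $v_0,v_1,v_2$.
\end{itemize}
The check keeps in its state a subset of $S\setminus\{0\}$, initially empty, and repeats the following round. Apply $T_V$ to the register $y$, by comparing $y$ with $v_1$ and $v_2$ and adding the appropriate linear form. Then compare $y$ with $iu$ for $i=0,\dots,c-1$. If $y=iu$ with $i\notin S$, go to a state with no instructions. If $y=iu$ with $i\in S\setminus\{0\}$, add $i$ to the subset. If $y=0$, stop in the final state if the subset is all of $S\setminus\{0\}$, and in a state with no instructions otherwise. Since $T_{uW}(uy)=uT_W(y)$, the register after $j$ rounds is $u\,T_{V/u}^j(0)$. If this orbit never returns to $0$, the final state is not reached. If it returns, the values up to the first return make up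 the whole orbit, and the check passes exactly when those in $[0,c)$ form the set $S$.

To understand which vectors have a given pattern we shrink the interval. Let $T\colon X\to X$ be a map and $Y\subseteq X$ a subset to which every point of $Y$ returns. The \emph{first-return map} sends $y\in Y$ to $T^j(y)$, where $j\ge1$ is least with $T^j(y)\in Y$. For $y\in Y$, its orbit under the first-return map is the intersection of its $T$-orbit with $Y$, and $y$ returns to $y$ under one map if and only if it does so under the other. We take $Y=[0,v_1)$; every point returns, because above $v_1$ the map $T_V$ subtracts $v_1$.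

\begin{example}\label{ex:orbits}
For $V=(29,9,3)$ the orbit of $0$, with the points of $[0,9)$ underlined, is
\[
\underline0\to26\to17\to\underline8\to\underline5\to\underline2\to28\to19\to10\to\underline1\to27\to18\to9\to\underline0 .
\]
The underlined sequence $0\to8\to5\to2\to1\to0$ is the orbit of $0$ for the smaller vector $(9,3,1)$. For $V=(31,9,3)$ we find instead
\[
\underline0\to28\to19\to10\to\underline1\to29\to20\to11\to\underline2\to30\to21\to12\to\underline3\to\underline0 ,
\]
and the underlined sequence is the orbit of the rotation $y\mapsto y-3\bmod 4$. The difference lies in the remainders: $29=3\cdot9+2$ with $2<3$, while $31=3\cdot9+4$ with $4\ge3$.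
\end{example}

Let $V$ be ordered and write $v_0=kv_1+\rho$ with $k\ge1$ and $0\le\rho<v_1$. Call $V$ \emph{good} if $\rho<v_2$. In that case $k$ is the \emph{digit} of $V$, and its \emph{successor} is $V'=(v_1,v_2,v_3)$ with $v_3=v_2-\rho$. The successor is ordered, and $v_0=kv_1+v_2-v_3$. In terms of the linear maps
\[
A_k(w_0,w_1,w_2)=(kw_0+w_1-w_2,\ w_0,\ w_1)\qquad(k\ge1),
\]
a good vector with digit $k$ satisfies $V=A_kV'$.

\begin{lemma}\label{lem:return}
Let $V$ be ordered, with $k,\rho$ as above.
\begin{enumerate}
\item[(a)] If $V$ is good, then the first-return map of $T_V$ to $[0,v_1)$ is $T_{V'}$. Hence $O(V)\cap[0,v_1)=O(V')$, and $0$ returns to $0$ under $T_V$ if and only if it does so under $T_{V'}$.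
\item[(b)] If $V$ is not good, then $O(V)\cap[0,v_1)=\{ig:i\ge0,\ ig<\rho\}$ with $g=\gcd(\rho,v_2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $T'$ be the first-return map. If $v_2\le y<v_1$, then $T'(y)=y-v_2$. If $y<v_2$, then $T_V(y)=kv_1+(y+\rho-v_2)$, and $v_1$ is subtracted until the value lies in $[0,v_1)$; so $T'(y)$ is the residue of $y+\rho-v_2$ modulo $v_1$.

(a) Here $y+\rho-v_2=y-v_3$. For $v_3\le y<v_2$ the residue is $y-v_3$, and for $y<v_3$ it is $y+v_1-v_3$, because $v_3\le v_1$. These two formulas and $T'(y)=y-v_2$ on $[v_2,v_1)$ are the definition of $T_{V'}$.

(b) Here $\rho\ge v_2$, so $0\le y+\rho-v_2<\rho<v_1$ for $0\le y<v_2$, and $T'(y)=y+\rho-v_2$. Thus $T'$ maps $[0,\rho)$ to itself by $y\mapsto y-v_2\bmod\rho$, and the orbit of $0$ under this rotation consists of the multiples of $g$ in $[0,\rho)$.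
\end{proof}

So failure of goodness leaves a trace near $0$: the orbit there is an arithmetic progression. Call a pattern $(c,S)$ \emph{irregular} if $S$ is not of the form $\{0,g,2g,\dots,jg\}$, that is, if the gaps between consecutive elements of $S$ are not all equal.

\begin{lemma}\label{lem:updown}
Let $(c,S)$ be a pattern.
\begin{enumerate}
\item[(a)] \emph{(Ascent.)} If $W$ is ordered and $k\ge1$, then $A_kW$ is ordered and good, with digit $k$ and successor $W$. If moreover $W\models(c,S)$ and $w_0\ge c$, then $A_kW\models(c,S)$.
\item[(b)] \emph{(Descent.)} If $(c,S)$ is irregular, $V\models(c,S)$ and $v_1\ge c$, then $V$ is good and $V'\models(c,S)$.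
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first coordinate of $A_kW$ is $kw_0+(w_1-w_2)$ with $0\le w_1-w_2<w_1\le w_0$. So $A_kW$ is ordered, the remainder $w_1-w_2$ is smaller than the last coordinate $w_1$, and the successor is $(w_0,w_1,w_2)$. By Lemma~\ref{lem:return}(a), $O(A_kW)\cap[0,w_0)=O(W)$, and $[0,c)\subseteq[0,w_0)$.

(b) Since $[0,c)\subseteq[0,v_1)$, the set $S$ is the intersection of $O(V)\cap[0,v_1)$ with $[0,c)$. If $V$ were not good, Lemma~\ref{lem:return}(b) would give $S=\{0,g,\dots,jg\}$ for some $j$. So $V$ is good, and Lemma~\ref{lem:return}(a) gives $V'\models(c,S)$.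
\end{proof}

Descent can be repeated. A single orbit test with an irregular pattern certifies that $V,V',V'',\dots$ are all good as long as the middle coordinate is at least $c$. This is a chain of conditions of unbounded length, on vectors that the machine never holds.

\section{Recognizing the orbit of a matrix}\label{sec:powers}

The orbit test does not see the digits: by ascent, if $W\models(c,S)$ and $w_0\ge c$, then $A_kW\models(c,S)$ for every $k$. We want to force every digit to be $3$. Put
\[
A=A_3=\begin{pmatrix}3&1&-1\\1&0&0\\0&1&0\end{pmatrix},\qquad G=(9,3,1),
\]
with vectors read as columns. Then $\det A=-1$, and a good vector with digit $3$ has $V'=A^{-1}V$. The vectors $A^mG$, $m\ge0$, will be called \emph{power vectors}; the first two are $G$ and $AG=(29,9,3)$.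

A digit is a matter of linear inequalities, but inequalities can be checked only on the input $V$ and not on $V',V'',\dots$. What does pass down the chain is goodness. So we run the orbit test also on \emph{companions} $BV$, where $B$ is a fixed matrix commuting with $A$. Goodness of $BV$ is an inequality on $V$; and if $V$ and $BV$ both have digit $3$, then $(BV)'=A^{-1}BV=BV'$, so the companion of the successor is the successor of the companion and the argument repeats. We use two companions:
\begin{align*}
V^+&=(A+I)V=(4v_0+v_1-v_2,\ v_0+v_1,\ v_1+v_2),\\
V^-&=(A-2I)V=(v_0+v_1-v_2,\ v_0-2v_1,\ v_1-2v_2).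
\end{align*}
If $V$ is ordered, so is $V^+$, since $v_0^+-v_1^+=3v_0-v_2$ and $v_1^+-v_2^+=v_0-v_2$ are nonnegative. For $V^-$ this is a real condition.

\begin{example}
The vectors $A_4G=(38,9,3)$ and $A_2G=(20,9,3)$ have companions $(158,47,12)$ and $(86,29,12)$ under $A+I$. These are not good, since $158=3\cdot47+17$ and $86=2\cdot29+28$ have remainders at least $12$. On the other hand $V=A_1G=(11,9,3)$ has $V^+=(50,20,12)$, which is good because $50=2\cdot20+10$. So goodness of $V^+$ alone does not force the digit $3$. The second companion excludes this vector: $V^-=(17,-7,3)$ is not ordered.
\end{example}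

The patterns to be tested are read off from $G$ and its companions $G^+=(38,12,4)$ and $G^-=(11,3,1)$. The orbits of $0$ are
\begin{equation}\label{eq:base}
\begin{aligned}
G&:\ 0\to8\to5\to2\to1\to0,\\
G^+&:\ 0\to34\to22\to10\to6\to2\to36\to24\to12\to0,\\
G^-&:\ 0\to10\to7\to4\to1\to0,
\end{aligned}
\end{equation}
so $G\models\pi_0$, $G^+\models\pi_+$ and $G^-\models\pi_-$ for
\[
\pi_0=(6,\{0,1,2,5\}),\qquad\pi_+=(7,\{0,2,6\}),\qquad\pi_-=(5,\{0,1,4\}).
\]
All three patterns are irregular: the gaps are $1,1,3$, then $2,4$, then $1,3$.

\begin{definition}
For $V\in\mathbb Z^3$, the condition $\Theta_1(V)$ says that $V$ and $V^-$ are ordered and that $V\models\pi_0$, $V^+\models\pi_+$, $V^-\models\pi_-$. For $u\ge1$, the condition $\Theta_u(V)$ says that $u$ divides $v_0,v_1,v_2$ and that $\Theta_1(V/u)$ holds.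
\end{definition}

\begin{proposition}\label{prop:theta}
The relation $\Theta_u(V)$ between $u,v_0,v_1,v_2\in\mathbb N_{>0}$ is definable, and $\Theta_u(V)$ holds if and only if $V=uA^mG$ for some $m\ge0$.
\end{proposition}

\begin{proof}
\emph{Definability.} Check by (C1) that $u\ge1$ and that $V$ and $V^-$ are ordered, and by (C2) that $u$ divides $v_0,v_1,v_2$. Then $u$ divides the coordinates of $V^\pm$, which are linear forms, and $V^+$ is ordered. So the preconditions of (C3) hold for $V$, $V^+$ and $V^-$, and the three patterns can be checked. A vector divisible by $u$ is ordered if and only if its quotient by $u$ is, so this is a check of $\Theta_u(V)$.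

For the characterization we may take $u=1$.

\emph{Power vectors satisfy $\Theta_1$.} The vectors $G,G^+,G^-$ are ordered, have the patterns $\pi_0,\pi_+,\pi_-$ by \eqref{eq:base}, and have first coordinates $9\ge6$, $38\ge7$, $11\ge5$. First coordinates do not decrease under $A$, so Lemma~\ref{lem:updown}(a) applies repeatedly: $A^mG$, $A^mG^+$, $A^mG^-$ are ordered and have the same patterns. Since $A$ commutes with $A+I$ and $A-2I$, we have $A^mG^\pm=(A^mG)^\pm$.

\emph{Only power vectors satisfy $\Theta_1$.} Assume $\Theta_1(V)$; we use induction on $v_0$. The order of $V^-$ gives $v_1-2v_2\ge1$ and $v_0-2v_1\ge v_1-2v_2$, hence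
\begin{equation}\label{eq:minus}
v_1\ge2v_2+1\ge3,\qquad v_0\ge3v_1-2v_2\ge2v_1+1\ge7.
\end{equation}

\emph{Step 1: $V^+$ is good with digit $3$, and}
\begin{equation}\label{eq:plus}
2v_1+v_2\le v_0<3v_1+2v_2 .
\end{equation}
By \eqref{eq:minus}, $v_1^+=v_0+v_1\ge10\ge7$, so $V^+$ is good by Lemma~\ref{lem:updown}(b). We have $v_0^+=3v_1^++\delta$ with $\delta=v_0-2v_1-v_2<v_1^+$. Suppose $\delta<0$. Then $v_0^+=2v_1^++(v_1^++\delta)$, where $v_1^++\delta=2v_0-v_1-v_2$ lies in $[0,v_1^+)$ and is thus the remainder. Goodness gives $2v_0-v_1-v_2<v_1+v_2$, that is $v_0<v_1+v_2\le2v_1$, against \eqref{eq:minus}. So $0\le\delta<v_1^+$, the digit is $3$, the remainder is $\delta$, and goodness gives $\delta<v_1+v_2$. The bounds $0\le\delta<v_1+v_2$ are \eqref{eq:plus}.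

\emph{Step 2: if $v_1\ge6$, then $V$ and $V^-$ are good with digit $3$.} By Lemma~\ref{lem:updown}(b), $V$ is good: $v_0=kv_1+\rho$ with $0\le\rho<v_2$. From \eqref{eq:plus} and $2v_2<v_1$ we get $v_0<4v_1$, so $k\le3$. If $k\le2$, then $v_0\le2v_1+\rho<2v_1+v_2$, against \eqref{eq:plus}. So $k=3$. Now $v_1^-=v_0-2v_1=v_1+\rho\ge6\ge5$, so $V^-$ is good by Lemma~\ref{lem:updown}(b). We have $v_0^-=4v_1+\rho-v_2=3v_1^-+\tau$ with $\tau=v_1-2\rho-v_2<v_1^-$. Suppose $\tau<0$. Then $v_0^-=2v_1^-+(v_1^-+\tau)$, where $v_1^-+\tau=2v_1-\rho-v_2$ lies in $[0,v_1^-)$ because $\rho<v_2\le v_1$. Goodness gives $2v_1-\rho-v_2<v_1-2v_2$, that is $v_1+v_2<\rho$, which is false. So $0\le\tau<v_1^-$ and the digit of $V^-$ is $3$.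

\emph{Step 3: the induction step, $v_1\ge6$.} All three vectors have digit $3$, so $V'=A^{-1}V$ and $(V^\pm)'=A^{-1}V^\pm=(V')^\pm$. Successors of good vectors are ordered, so $V'$ and $(V')^-$ are ordered. By Lemma~\ref{lem:updown}(b), whose size conditions were verified in Steps 1 and 2, $V'\models\pi_0$, $(V')^+\models\pi_+$ and $(V')^-\models\pi_-$. Thus $\Theta_1(V')$ holds, and the first coordinate of $V'$ is $v_1<v_0$. By induction $V'=A^mG$, so $V=A^{m+1}G$.

\emph{Step 4: the case $v_1\le5$.} By \eqref{eq:minus}, $(v_1,v_2)$ is one of $(3,1)$, $(4,1)$, $(5,1)$, $(5,2)$. Since $0$ returns to $0$, the map $T=T_V$ permutes $O(V)$ cyclically and is injective on $O(V)\supseteq\{0,1,2,5\}$. This excludes three of the four pairs: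
\[
(4,1):\ T(5)=1=T(2);\qquad(5,1):\ T(5)=0=T(1);\qquad(5,2):\ T(5)=0=T(2).
\]
For $(3,1)$, the orbit goes from $0$ to $v_0-1$, descends in steps of $3$ until it is below $3$, and then descends in steps of $1$ to $0$. It contains $5$, so $v_0-1\equiv5\pmod3$. By \eqref{eq:plus}, $7\le v_0\le10$. Hence $v_0=9$ and $V=G$.
\end{proof}

The roles of the hypotheses are now visible. The pattern of $V^+$ yields the window \eqref{eq:plus}. The order of $V^-$ yields \eqref{eq:minus}, which excludes the digit $2$ for $V^+$ and turns the upper bound of \eqref{eq:plus} into $v_0<4v_1$. The pattern of $V^-$ is needed only to hand this order down to $V'$. The pattern of $V$ gives goodness of $V$ and identifies the bottom of the chain.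

\section{Multiplying a power vector by an integer}\label{sec:scal}

We first record the algebra of $A$. Its characteristic polynomial is
\[
p(t)=\det(tI-A)=t^3-3t^2-t+1 .
\]
By the Cayley--Hamilton theorem $A^3=3A^2+A-I$, so the ring $R=\mathbb Z[A]$ consists of the matrices $c_0+c_1A+c_2A^2$ with $c_i\in\mathbb Z$; here and below an integer $c$ stands for the matrix $cI$.

\begin{lemma}\label{lem:algebra}
\begin{enumerate}
\item[(a)] The roots of $p$ are real numbers $\alpha\in(3,\tfrac{13}4)$, $\beta\in(0,\tfrac12)$, $\vartheta\in(-\tfrac7{10},0)$.
\item[(b)] The ring $\mathbb Q[A]$ is a field. If $f\in\mathbb Q[t]$ and $f(A)G=0$, then $f(A)=0$ and $f(\lambda)=0$ for every root $\lambda$ of $p$.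
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $p(-\tfrac7{10})=-0.113$, $p(0)=1$, $p(\tfrac12)=-\tfrac18$, $p(3)=-2$, $p(\tfrac{13}4)=\tfrac{25}{64}$.

(b) A reducible monic integer cubic has an integer root dividing its constant term, and $p(1)=p(-1)=-2$. So $p$ is irreducible over $\mathbb Q$, it is the minimal polynomial of $A$, and $\mathbb Q[A]\cong\mathbb Q[t]/(p)$ is a field. A nonzero element of this field is an invertible matrix and cannot send $G\neq0$ to $0$. Finally $f(A)=0$ implies $p\mid f$.
\end{proof}

With $\Theta$ we can say that $V=A^mG$ and $U=uA^{m'}G$. To conclude $U=uV$ we need $m=m'$, and the exponents are not visible to the machine. The remedy is to test the sum: if $U=uV$, then $V+U$ is $u+1$ times a power vector. For powers of a single number the converse fails, as $2^2+2\cdot2^0=3\cdot2^1$ shows. For the matrix $A$ the corresponding identity must hold at all roots of $p$, and the expanding root $\alpha$ and the contracting root $\beta$ exclude the two possible orders of the exponents.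

\begin{lemma}\label{lem:scal}
For $u\ge1$ and $V,U\in\mathbb N_{>0}^3$ let $\mathrm{Scal}(u,V,U)$ be the condition
\[
\Theta_1(V)\ \wedge\ \Theta_u(U)\ \wedge\ \Theta_{u+1}(V+U).
\]
This relation is definable, and it holds if and only if $V$ is a power vector and $U=uV$.
\end{lemma}

\begin{proof}
Definability follows from Proposition~\ref{prop:theta} and Lemma~\ref{lem:closure}, with auxiliary unknowns for $1$, for $u+1$ and for the coordinates of $V+U$. If $V=A^mG$ and $U=uV$, the three conditions hold by Proposition~\ref{prop:theta}. Conversely, that proposition gives $V=A^mG$, $U=uA^{m'}G$ and $V+U=(u+1)A^{m''}G$. By Lemma~\ref{lem:algebra}(b),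
\[
\lambda^m+u\lambda^{m'}=(u+1)\lambda^{m''}\qquad\text{for }\lambda\in\{\alpha,\beta\}.
\]
Suppose $m\ne m'$. Then $\alpha^{m''}$ is a weighted mean, with positive weights, of the distinct numbers $\alpha^m$ and $\alpha^{m'}$, so $m''$ lies strictly between $m$ and $m'$. If $m<m''<m'$, then
\[
(u+1)\alpha^{m''}>u\alpha^{m'}\ge u\alpha\cdot\alpha^{m''}>2u\,\alpha^{m''},
\]
so $u<1$. If $m'<m''<m$, then
\[
u\beta^{m'}<(u+1)\beta^{m''}\le(u+1)\beta\cdot\beta^{m'}<\tfrac12(u+1)\beta^{m'},
\]
so again $u<1$. Both cases are impossible, hence $m=m'$ and $U=uV$.
\end{proof}

\section{Multiplying two integers}\label{sec:mul}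

We can now form products in which one factor is a power of $A$. To pass to arbitrary factors we use the congruence
\[
\frac{\varepsilon^n-1}{\varepsilon-1}=1+\varepsilon+\dots+\varepsilon^{n-1}\equiv n\pmod{\varepsilon-1},
\]
which represents $n$, modulo $\varepsilon-1$, by an element expressed through powers.

\begin{example}\label{ex:nines}
Replace $A$ by the number $10$, and suppose that besides linear equations we may use only products of a power of $10$ with an arbitrary integer. To verify $z=ny$, ask for powers $\varepsilon,\eta$ of $10$ and integers $\xi,\omega,\xi',\omega'$ with
\[
\varepsilon\xi-\xi=\eta-1,\qquad\xi-n=\varepsilon\omega-\omega,\qquad\varepsilon\xi'-\xi'=y\eta-y,\qquad\xi'-z=\varepsilon\omega'-\omega'.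
\]
The products $\varepsilon\xi,\varepsilon\omega,\varepsilon\xi',\varepsilon\omega',y\eta$ are all permitted. For $n=3$, $y=2$, $z=6$ a solution is $\varepsilon=10$, $\eta=1000$, $\xi=111$, $\omega=12$, $\xi'=222$, $\omega'=24$. Conversely, if $\varepsilon\ne1$, the first and third equations force $\xi'=y\xi$, and then the other two give $z\equiv ny\pmod{\varepsilon-1}$. This implies $z=ny$ as soon as $\varepsilon-1>|ny-z|$. The exponent of $\eta$ need not be controlled.
\end{example}

Three things must be supplied to carry this out in $R$: a way to multiply $\varepsilon=A^m$ by an arbitrary element of $R$, a substitute for the inequality $\varepsilon-1>|ny-z|$, and a way to express that $\varepsilon$ is large without using the product $ny$.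

For the first, note that an element $\xi\in R$ is determined by the vector $\xi G$, by Lemma~\ref{lem:algebra}(b). If $\xi=\sum_ic_iA^i$ and $V=\varepsilon G$, then $\varepsilon\xi G=\sum_iA^i(c_iV)$, where the $A^i$ are fixed matrices and the $c_iV$ are given by $\mathrm{Scal}$. As the $c_i$ may be negative or zero, we write them as differences of positive integers. A \emph{multiplier for $V$} is a family $\mu=(c_i^+,c_i^-,U_i^+,U_i^-)_{i=0,1,2}$ of positive integers $c_i^\pm$ and vectors $U_i^\pm\in\mathbb N_{>0}^3$ with $\mathrm{Scal}(c_i^+,V,U_i^+)$ and $\mathrm{Scal}(c_i^-,V,U_i^-)$ for all $i$. Its \emph{value} is $\sum_i(c_i^+-c_i^-)A^i\in R$, and we put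
\[
L(\mu)=\sum_{i=0}^2(c_i^+-c_i^-)A^iG,\qquad L^*(\mu)=\sum_{i=0}^2A^i(U_i^+-U_i^-).
\]
The coordinates of $L(\mu)$ and $L^*(\mu)$ are linear forms in the entries of $\mu$. By Lemma~\ref{lem:scal}, if $V=\varepsilon G$ with $\varepsilon=A^m$, then a multiplier $\mu$ for $V$ with value $\xi$ has $U_i^\pm=c_i^\pm V$ and therefore
\begin{equation}\label{eq:mult}
L(\mu)=\xi G,\qquad L^*(\mu)=\varepsilon\xi G;
\end{equation}
and every $\xi\in R$ is the value of a multiplier for $V$.

For the second, size in $R$ is measured by the determinant, which we bound in terms of the visible number $v_0$.

\begin{lemma}\label{lem:size}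
Let $m\ge1$, $\varepsilon=A^m$ and $V=\varepsilon G$. Then $\varepsilon-1\ne0$. If $c\ne0$ is an integer with $c=(\varepsilon-1)\delta$ for some $\delta\in R$, then $|c|^3>\frac{v_0}{80}-\frac14$.
\end{lemma}

\begin{proof}
We first show $v_0<20\alpha^m$. The row vector $\ell=(1,\ \alpha-3,\ -1/\alpha)$ satisfies $\ell A=(\alpha,\ 1-1/\alpha,\ -1)=\alpha\ell$, because $p(\alpha)=0$ gives $\alpha^2-3\alpha=1-1/\alpha$. Hence $\ell V=\alpha^m\,\ell G$, and $\ell G<9+3\cdot\frac14<10$. As $V$ is ordered and $\alpha>3$, we also have $\ell V\ge v_0-v_2/\alpha>v_0/2$. So $v_0/2<10\alpha^m$.

The eigenvalues of $\varepsilon-1$ are $\alpha^m-1$, $\beta^m-1$, $\vartheta^m-1$. We have $|\beta^m-1|>\frac12$. Also $|\vartheta^m-1|>\frac12$: for odd $m$ it exceeds $1$, and for even $m$ it exceeds $1-0.49$. Therefore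
\[
|\det(\varepsilon-1)|>\frac{\alpha^m-1}4>\frac{v_0}{80}-\frac14,
\]
and $\det(\varepsilon-1)\neq0$ because $\alpha^m>1$. If $c=(\varepsilon-1)\delta$ with $c\ne0$, then $c^3=\det(\varepsilon-1)\det\delta$, where $\det\delta$ is a nonzero integer. So $|c|^3\ge|\det(\varepsilon-1)|$.
\end{proof}

For the third, if $n,y,z<s$, then $|ny-z|^3<s^6$. The sixth power of an arbitrary $s$ is not yet available, but if $s$ is the first coordinate of a power vector $H$, then scaling $H$ by $s^i$ produces $s^{i+1}$ as a first coordinate.

\begin{definition}
For $n,y,z\in\mathbb N_{>0}$, the condition $\mathrm{Mul}(n,y,z)$ says that there are positive integers $s_1,\dots,s_6$, vectors $H,H^{(1)},\dots,H^{(5)},V,W,W^*\in\mathbb N_{>0}^3$ and families $\mu_1,\dots,\mu_4$ such that: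
\begin{enumerate}
\item[(M1)] $s_1=h_0$ and $n,y,z<s_1$; for $i=1,\dots,5$, $\mathrm{Scal}(s_i,H,H^{(i)})$ holds and $s_{i+1}$ is the first coordinate of $H^{(i)}$;
\item[(M2)] $\Theta_1(V)$ and $v_0\ge200s_6$; and $\mathrm{Scal}(y,W,W^*)$;
\item[(M3)] $\mu_1,\dots,\mu_4$ are multipliers for $V$;
\item[(M4)] the following vector equations hold:
\begin{align*}
L^*(\mu_1)-L(\mu_1)&=W-G, & L(\mu_1)-nG&=L^*(\mu_2)-L(\mu_2),\\
L^*(\mu_3)-L(\mu_3)&=W^*-yG, & L(\mu_3)-zG&=L^*(\mu_4)-L(\mu_4).
\end{align*}
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:mul}
For positive integers, $\mathrm{Mul}(n,y,z)$ holds if and only if $z=ny$. The relation $z=ny$ is definable.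
\end{proposition}

\begin{proof}
The condition $\mathrm{Mul}$ is an existentially quantified conjunction of instances of $\Theta$, instances of $\mathrm{Scal}$, and linear equations and inequalities with integer coefficients. It is definable by Lemma~\ref{lem:closure}, Proposition~\ref{prop:theta} and Lemma~\ref{lem:scal}. It remains to prove the equivalence.

Assume $\mathrm{Mul}(n,y,z)$ and put $s=s_1$. By Lemma~\ref{lem:scal}, $H^{(i)}=s_iH$, so $s_{i+1}=s_is$ and $s_6=s^6$. By Proposition~\ref{prop:theta} and Lemma~\ref{lem:scal}, $V=\varepsilon G$, $W=\eta G$ and $W^*=y\eta G$ with $\varepsilon=A^m$, $\eta=A^j$. Here $m\ge1$, because $v_0\ge200>9$. Let $\xi,\omega,\xi',\omega'\in R$ be the values of $\mu_1,\dots,\mu_4$. By \eqref{eq:mult}, each equation in (M4) has the form $\zeta_1G=\zeta_2G$ with $\zeta_1,\zeta_2\in R$, and Lemma~\ref{lem:algebra}(b) cancels $G$: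
\begin{equation}\label{eq:ring}
(\varepsilon-1)\xi=\eta-1,\quad\xi-n=(\varepsilon-1)\omega,\quad(\varepsilon-1)\xi'=y(\eta-1),\quad\xi'-z=(\varepsilon-1)\omega'.
\end{equation}
Since $\varepsilon-1\ne0$ in the field $\mathbb Q[A]$, the first and third equations give $\xi'=y\xi$. Subtracting $y$ times the second equation from the fourth gives $c=(\varepsilon-1)\delta$ with $c=ny-z$ and $\delta=\omega'-y\omega\in R$. From $0<n,y,z<s$ we get $|c|<s^2$. If $c\neq0$, Lemma~\ref{lem:size} gives
\[
s^6>|c|^3>\frac{200s^6}{80}-\frac14>s^6,
\]
a contradiction. So $z=ny$.

Conversely let $z=ny$. The first coordinate of an ordered vector at least triples under $A$, so the first coordinates of power vectors are unbounded. Choose a power vector $H$ with $s=h_0>n,y,z$, and put $s_i=s^i$, $H^{(i)}=s^iH$. Choose $V=\varepsilon G$, $\varepsilon=A^m$, with $v_0\ge200s^6$. Put $\eta=\varepsilon^n$, $W=\eta G$, $W^*=yW$. Then (M1) and (M2) hold. Let $\xi=\sum_{i<n}\varepsilon^i$ and $\omega=\sum_{i<n}\sum_{l<i}\varepsilon^l$. Then $(\varepsilon-1)\xi=\eta-1$ and $(\varepsilon-1)\omega=\sum_{i<n}(\varepsilon^i-1)=\xi-n$. With $\xi'=y\xi$ and $\omega'=y\omega$ all four equations \eqref{eq:ring} hold, the last one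 because $z=ny$. Take multipliers for $V$ with values $\xi,\omega,\xi',\omega'$. Applying \eqref{eq:ring} to $G$ and using \eqref{eq:mult} gives (M4).
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proposition}\label{prop:re}
Every r.e.\ set $\mathcal W\subseteq\mathbb N_{>0}^k$ is definable.
\end{proposition}

\begin{proof}
Let $F$ be a polynomial for $\mathcal W$ as in Theorem~\ref{thm:dprm}, and write $F=F_+-F_-$, where $F_\pm$ have nonnegative coefficients. The equation $F=0$ is equivalent to $F_++1=F_-+1$. Each side is a nonempty sum of monomials with coefficient $1$, repetitions allowed, and at positive arguments every partial product in a monomial and every partial sum is a positive integer. Introduce an unknown for the constant $1$ and for each partial product and partial sum. Then $F=0$ holds if and only if these unknowns have positive values satisfying a finite system of equations of the forms $x=1$, $x+y=z$, $xy=z$, and one equation $x=y$ between the two sides. These relations are definable by Lemma~\ref{lem:closure}(a) and Proposition~\ref{prop:mul}, and Lemma~\ref{lem:closure}(b) concludes.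
\end{proof}

It remains to remove the assumption $\gamma(e)=1$. It is enough to check that $\gamma(e)$ divides everything.

\begin{lemma}\label{lem:unit}
Let $K$ be a check that defines $\mathcal W\subseteq\mathbb N_{>0}^k$, with variables $e,x_1,\dots,x_k$ as in Definition~\ref{def:definable}. Let $\widehat K$ be the check that verifies $e>0$, then $e\mid a$ for every variable $a$ of $K$, and then runs $K$. For $\vec n\in\mathbb N_{>0}^k$ we have $\vec n\in\mathcal W$ if and only if $\widehat K$ passes some $\gamma$ with $\gamma(x_i)=n_i\gamma(e)$ for all $i$. Every input passed by $\widehat K$ has $\gamma(e)>0$.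
\end{lemma}

\begin{proof}
The checks exist by (C1) and (C2). If $\vec n\in\mathcal W$, then $K$ passes some $\gamma$ with $\gamma(e)=1$, $\gamma(x_i)=n_i$, and $\widehat K$ passes it too. Conversely, let $\widehat K$ pass $\gamma$ with $\gamma(x_i)=n_i\gamma(e)$. Then $t=\gamma(e)\ge1$ divides all values of $\gamma$, so $\gamma/t$ is an input. By Lemma~\ref{lem:scale}, $K$ passes $\gamma/t$, which assigns $1$ to $e$ and $n_i$ to $x_i$. Hence $\vec n\in\mathcal W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:refined}(1),(2)]
Nonemptiness of restricted machines is r.e.: enumerate all inputs and test each by Lemma~\ref{lem:fixed}.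

Let $\mathcal W\subseteq\mathbb N_{>0}$ be r.e. Fix a check $K$ that defines it, by Proposition~\ref{prop:re}, with variable set $P\ni e,x_1$. For $n\ge1$ let $M_n$ be the concatenation of $\widehat K$ with the check $x_1-ne=0$. By Lemma~\ref{lem:unit}, $M_n$ accepts some input if and only if $n\in\mathcal W$. By Lemma~\ref{lem:guards}(a),(b), the same holds for the restricted machine $M_n'$. The maps $n\mapsto M_n$ and $n\mapsto M_n'$ are computable. Thus every r.e.\ set reduces to nonemptiness of restricted machines, which is therefore $\Sigma^0_1$-complete and undecidable. This proves Theorem~\ref{thm:main}.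

Now take $\mathcal W$ undecidable. The machines $M_n$ are deterministic and unrestricted, which proves (2). The number $n$ enters only the instructions of $M_n$, not its variables, so every $M_n'$ has $\kappa=|P|+1$ input variables. By Lemma~\ref{lem:guards}(c) it has a single initial state and at most one accepting run per input. This proves the first sentence of (1); the second is Corollary~\ref{cor:one}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}(3)]
Let $\mathcal W\subseteq\mathbb N_{>0}^k$ be r.e., let $K$ define it, and let $M'$ be the restricted machine that Lemma~\ref{lem:guards} assigns to $M=\widehat K$. Designate $b$, $b_e$ and $b_i:=b_{x_i}$. If $\vec n\in\mathcal W$, then $M$ accepts some $\gamma$ with $\gamma(e)>0$ and $\gamma(x_i)=n_i\gamma(e)$, and the input $\gamma'$ of Lemma~\ref{lem:guards}(b) is accepted by $M'$ and satisfies $\gamma'(b_e)-\gamma'(b)=\gamma(e)>0$ and $\gamma'(b_i)-\gamma'(b)=\gamma(x_i)=n_i(\gamma'(b_e)-\gamma'(b))$. Conversely, if $M'$ accepts $\gamma'$ with these relations, then by Lemma~\ref{lem:guards}(a) $M$ accepts the input $\gamma(a)=\gamma'(b_a)-\gamma'(b)$, which has $\gamma(x_i)=n_i\gamma(e)$, and $\vec n\in\mathcal W$ by Lemma~\ref{lem:unit}.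

For the other direction, let $\mathcal W$ be described by a restricted machine as in the statement. Given $\vec n$, enumerate all inputs and halt at the first one that satisfies the stated relations and is accepted, which can be tested by Lemma~\ref{lem:fixed}. This algorithm halts exactly on $\mathcal W$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DPR} Davis, Putnam, and Robinson, 1961.

\bibitem{Mat} Matiyasevich, 1970.

\bibitem{PRR} \emph{Parametric Real-Time Reasoning},
\texttt{https://pub.ist.ac.at/\textasciitilde{}tah/Publications/parametric\_real-time\_reasoning.pdf}.

\end{thebibliography}
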